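\title{A first-countable space that embeds into no sequential topological group}

\begin{abstract}
We show in ZFC that there is a separable, first-countable, zero-dimensional Tychonoff space that is not homeomorphic to a subspace of any sequential topological group. In particular, not every sequential Tychonoff space embeds into a pseudocompact sequential topological group. The obstruction is a property of sequential groups: if every sequence in a subset $A$ has a subsequence converging in the group, then the closure of $A$ is sequentially compact. We also give a locally compact Fr\'echet--Urysohn space with the same non-embedding property, and we show that every metrizable space embeds into a countably compact Fr\'echet--Urysohn Abelian group.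
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Tychonoff, and topological groups are Hausdorff, hence Tychonoff. A space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. A subset $S$ of a space $X$ is \emph{sequentially closed} if it contains the limit of every sequence of points of $S$ that converges in $X$, and $X$ is \emph{sequential} if every sequentially closed subset of $X$ is closed. Thus a sequential space is one whose topology is determined by its convergent sequences. A topological group is pseudocompact or sequential if its underlying space is, and an \emph{embedding} of a space $X$ into a group $G$ is a homeomorphism of $X$ onto a subspace of $G$.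

Compactness properties of the ambient group do not restrict its subspaces. The interval $[0,\frac12]$ is an arc in the circle group $\mathbb T=\mathbb R/\mathbb Z$, and the continuous functions $X\to[0,\frac12]$ separate points from closed sets, so every space $X$ embeds into a compact group $\mathbb T^I$. It is also known that every space embeds as a closed subspace into a pseudocompact Abelian group. The groups $\mathbb T^I$ are, however, far from sequential. For uncountable $I$ the subgroup
\[
\Sigma(I)=\{z\in\mathbb T^I:\ z_i\neq 0 \text{ for only countably many } i\}
\]
is dense and proper, and it is sequentially closed, because the support of a limit of a sequence is contained in the union of the supports of its terms. One may therefore ask whether sequentiality can be preserved. The following question is posed in \cite{TGRS}.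

\begin{quote}
\emph{Can every sequential Tychonoff space be embedded into a pseudocompact sequential topological group?}
\end{quote}

There are reasons to expect a positive answer. The group $\Sigma(I)$ is itself sequential and pseudocompact, and every metrizable space embeds into such a group (Proposition~\ref{prop:positive}). Moreover, the embedding is not required to be closed, so the group may contain as many additional limit points as are needed. Nevertheless the answer is negative, and pseudocompactness plays no part in the reason.

\begin{theorem}\label{thm:main}
There is a separable, first-countable, zero-dimensional Tychonoff space that embeds into no sequential topological group. In particular, this space is sequential and embeds into no pseudocompact sequential topological group.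
\end{theorem}

The proof is in ZFC, with no additional set-theoretic assumptions. Theorem~\ref{thm:main} shows that in the positive result for metrizable spaces ``metrizable'' cannot be weakened to ``first-countable'', even for separable zero-dimensional spaces and arbitrary sequential target groups. The group structure enters through one statement.

\begin{theorem}\label{thm:closure}
Let $G$ be a sequential topological group and let $A\subseteq G$ be such that every sequence in $A$ has a subsequence converging in $G$. Then $\overline A$ is sequentially compact.
\end{theorem}

The two theorems are connected as follows. Suppose that $X\subseteq G$, that every sequence in a set $A\subseteq X$ has a subsequence converging in $X$, and that $p_0,p_1,\dots$ lie in the closure of $A$. Theorem~\ref{thm:closure} forces a subsequence of $(p_k)$ to converge in $G$. The limit need not belong to $X$, so we must build $X$ in such a way that no subsequence of $(p_k)$ can converge in any regular sequential space containing $X$. This is done by a failure of separation: $X$ contains a sequentially compact set $F$, which is closed in every sequential extension of $X$, such that no subsequence of $(p_k)$ converges to a point of $F$ and yet no subsequence can be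 separated from $F$ by an open set.

Section~\ref{sec:prelim} recalls the standard facts that we use, and Section~\ref{sec:positive} treats the metrizable case. Section~\ref{sec:closure} proves Theorem~\ref{thm:closure}, Section~\ref{sec:criterion} turns it into a criterion for non-embeddability, and Section~\ref{sec:example} constructs the space of Theorem~\ref{thm:main}. Section~\ref{sec:lc} gives a second example, which is locally compact.

\section{Conventions and standard facts}\label{sec:prelim}

We write $\omega=\{0,1,2,\dots\}$, identify an ordinal with the set of smaller ordinals, and let $-1$ be a symbol smaller than every ordinal. A sequence $(p_k)_{k\in\omega}$ converges \emph{along} an infinite set $K\subseteq\omega$ if its subsequence indexed by $K$ converges. A sequence of ordinals has a constant or a strictly increasing subsequence, since there is no strictly decreasing one.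

\subsection*{Convergence properties}
A space $X$ is \emph{Fr\'echet--Urysohn} if every point of $\overline S$ is the limit of a sequence in $S$, for each $S\subseteq X$. First-countable spaces are Fr\'echet--Urysohn, and Fr\'echet--Urysohn spaces are sequential. In a sequential space, a set that is not closed contains a sequence converging to \emph{some} point outside the set, but we have no control over which point. The following consequence will be needed.

\begin{lemma}\label{lem:tight}
If $X$ is sequential, $B\subseteq X$ and $x\in\overline B$, then $x\in\overline C$ for some countable $C\subseteq B$.
\end{lemma}

\begin{proof}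
Let $B'$ be the union of the sets $\overline C$ over all countable $C\subseteq B$. If $c_n\in\overline{C_n}$ with $C_n\subseteq B$ countable and $c_n\to c$, then all $c_n$, and hence $c$, lie in the closure of the countable set $\bigcup_n C_n$. So $B'$ is sequentially closed, hence closed. Since $B\subseteq B'\subseteq\overline B$, we get $B'=\overline B$.
\end{proof}

\subsection*{Compactness properties}
A space is \emph{sequentially compact} if every sequence in it has a subsequence converging to a point of the space, and \emph{countably compact} if every countable open cover has a finite subcover. A point $x$ is an \emph{accumulation point} of $B$ if $x\in\overline{B\setminus\{x\}}$. A $T_1$ space is countably compact if and only if every infinite subset has an accumulation point. Sequentially compact spaces are countably compact, and a countably compact space is pseudocompact, as one sees from the cover by the sets $\{|f|<n\}$.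

\subsection*{Groups}
The neutral element of a group is $e$. Translations and inversion are homeomorphisms. For every neighborhood $V$ of $e$ there are open neighborhoods $W$ and $Q$ of $e$ with $W=W^{-1}$, $W^3\subseteq V$ and $Q^{-1}Q\subseteq V$. If $x_n\to x$ and $y_n\to y$, then $x_ny_n\to xy$.

\subsection*{Defining topologies}
Our examples are given by assigning to each point $x$ of a set $X$ a nonempty family $\mathcal B(x)$ of sets containing $x$, the \emph{basic neighborhoods} of $x$. Suppose that
\begin{itemize}
\item[(N1)] the intersection of two members of $\mathcal B(x)$ contains a member of $\mathcal B(x)$;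
\item[(N2)] if $y\in U\in\mathcal B(x)$, then $U$ contains a member of $\mathcal B(y)$.
\end{itemize}
Then the sets that contain a basic neighborhood of each of their points form a topology, all basic neighborhoods are open, and $\mathcal B(x)$ is a local base at $x$. A space is \emph{zero-dimensional} if it has a base of clopen sets. A zero-dimensional $T_1$ space is Tychonoff, because characteristic functions of clopen sets are continuous, and a locally compact Hausdorff space is Tychonoff.

\section{Spaces that embed into $\Sigma$-products}\label{sec:positive}

A \emph{cozero set} in $X$ is a set of the form $\{x:f(x)\neq0\}$ with $f\colon X\to\mathbb R$ continuous. A family of subsets of $X$ is \emph{point-countable} if each point belongs to only countably many of its members. Point-countability is the condition under which the embedding into a power of $\mathbb T$ takes its values in the subgroup of countably supported points.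

\begin{proposition}\label{prop:positive}
Every Tychonoff space with a point-countable base of cozero sets, in particular every metrizable space, embeds into a countably compact (hence pseudocompact) Fr\'echet--Urysohn Abelian topological group.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be a point-countable base of cozero sets of $X$ and let $\Sigma=\Sigma(\mathcal B)\subseteq\mathbb T^{\mathcal B}$. For $B=\{f\ne0\}$ in $\mathcal B$ put $f_B=\min(|f|,\frac12)$, regarded as a map into the arc $[0,\frac12]\subseteq\mathbb T$, and let $\varphi(x)=(f_B(x))_{B\in\mathcal B}$. The map $\varphi$ is continuous, and the support of $\varphi(x)$ is the countable set $\{B\in\mathcal B:x\in B\}$, so $\varphi(X)\subseteq\Sigma$. If $x\ne y$, some $B\in\mathcal B$ contains $x$ but not $y$, and then $f_B(x)\neq0=f_B(y)$; so $\varphi$ is injective. If $U$ is open and $x\in U$, choose $B\in\mathcal B$ with $x\in B\subseteq U$. Then $\{z\in\varphi(X):z_B\neq0\}=\varphi(B)$ is a neighborhood of $\varphi(x)$ in $\varphi(X)$ contained in $\varphi(U)$. Hence $\varphi$ is an embedding.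

A countable subset of $\Sigma$ lies in the set of points supported in $J$, where $J$ is the countable union of the supports. This set is a copy of the compact group $\mathbb T^J$ inside $\Sigma$. So every infinite subset of $\Sigma$ has an accumulation point in $\Sigma$, and $\Sigma$ is countably compact.

The group $\Sigma$ is Fr\'echet--Urysohn because $\Sigma$-products of first-countable spaces are Fr\'echet--Urysohn \cite{Noble}. In the present case the argument is short. By translation it suffices to show that if $0\in\overline S$ with $S\subseteq\Sigma$, then a sequence in $S$ converges to $0$. Let $\|t\|$ be the distance from $t$ to $0$ in $\mathbb T$. Choose $s_0,s_1,\dots\in S$ recursively, together with finite sets $J_{m,0}\subseteq J_{m,1}\subseteq\cdots$ whose union is the support of $s_m$, so that $\|(s_n)_B\|<1/(n+1)$ for all $B$ in the finite set $\bigcup_{m<n}J_{m,n}$. If $B$ lies in the support of some $s_m$, then $B\in J_{m,n}$ for all large $n$, so $(s_n)_B\to0$; otherwise $(s_n)_B=0$ for all $n$. Thus $s_n\to0$.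

Finally, let $X$ be metrizable with metric $\rho$. Every open set $U\neq X$ is the cozero set of $x\mapsto\rho(x,X\setminus U)$, and $X$ is the cozero set of a constant. By a theorem of Bing, $X$ has a base that is a countable union of discrete families. A point lies in at most one member of a discrete family, so such a base is point-countable.
\end{proof}

\section{Closures in sequential groups}\label{sec:closure}

\subsection*{The first-countable case}
Let $G$ have a countable base $U_0\supseteq U_1\supseteq\cdots$ at $e$, let $A$ be as in Theorem~\ref{thm:closure}, and let $(d_j)$ be a sequence in $\overline A$. The set $\{a:a^{-1}d_j\in U_j\}=d_jU_j^{-1}$ is a neighborhood of $d_j$, so it contains a point $a_j\in A$. Then $y_j=a_j^{-1}d_j\to e$, and $a_j\to a$ along some infinite $K$. Hence $d_j=a_jy_j\to a$ along $K$.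

It did not matter that the quotients $y_j$ converge to $e$. If quotients $a^{-1}d_j$ with $a\in A$ and $j\to\infty$ converge to any point $y$, then a subsequence of $(d_j)$ converges to a point of the form $ay$. This indifference to the limit suits sequential spaces, which produce a convergent sequence in every non-closed set but do not let us prescribe its limit. So we look for a set $Y$ of quotients $a^{-1}d_j$ such that
\begin{itemize}
\item $Y$ contains only finitely many quotients for each $j$, so that a sequence in $Y$ with infinite range has unbounded $j$;
\item $Y$ is not closed.
\end{itemize}
Lemma~\ref{lem:tight} provides countable sets $\{a_{j,l}:l\in\omega\}\subseteq A$ with $d_j$ in their closures. Without a countable base we do not know how many of the points $a_{j,l}$ must be kept for each $j$ in order that the quotients $a_{j,l}^{-1}d_j$ still accumulate at $e$. The remedy is to divide $d_j$ by approximations to the \emph{earlier} points $d_i$. A fixed $a_{i,l}$ is then available for all large $j$, and this is useful because many $d_j$ are close to a single $d_i$.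

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
It suffices to show that every sequence in $\overline A$ has a subsequence converging in $G$, since the limit lies in the closed set $\overline A$. Suppose that $(d_j)_{j\in\omega}$ is a sequence in $\overline A$ with no convergent subsequence. By the hypothesis on $A$ we have $d_j\in A$ for only finitely many $j$, and after deleting these terms we may assume that $d_j\notin A$ for all $j$. By Lemma~\ref{lem:tight} there are points $a_{i,l}\in A$ ($i,l\in\omega$, repetitions allowed) with $d_i\in\overline{\{a_{i,l}:l\in\omega\}}$ for each $i$. Put
\[
Y=\{a_{i,l}^{-1}d_j:\ i,l<j<\omega\}.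
\]
Since no $d_j$ lies in $A$, we have $e\notin Y$.

\emph{Step 1. For every neighborhood $V$ of $e$ there is $i$ such that $d_i^{-1}d_j\in V$ for infinitely many $j$.} Suppose not. Then each $i$ excludes only finitely many $j$, so we can choose recursively $i_0<i_1<\cdots$ with $d_{i_m}^{-1}d_{i_n}\notin V$ whenever $m<n$. We transfer this separation to points of $A$. Let $W$ be a symmetric open neighborhood of $e$ with $W^3\subseteq V$. As $d_{i_n}\in\overline A$, there is $a_n=d_{i_n}w_n\in A$ with $w_n\in W$. Then
\[
d_{i_m}^{-1}d_{i_n}=w_m\,(a_m^{-1}a_n)\,w_n^{-1},
\]
so $a_m^{-1}a_n\in W$ would give $d_{i_m}^{-1}d_{i_n}\in W^3\subseteq V$. Hence $a_m^{-1}a_n\notin W$ for all $m<n$. On the other hand, a subsequence of $(a_n)$ converges to some $a\in G$. Let $Q$ be an open neighborhood of $e$ with $Q^{-1}Q\subseteq W$. There are $m<n$ with $a_m,a_n\in aQ$, and then $a_m^{-1}a_n\in Q^{-1}Q\subseteq W$, a contradiction.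

\emph{Step 2. $e\in\overline Y$.} Let $U$ be a neighborhood of $e$, let $V$ be an open neighborhood of $e$ with $V^2\subseteq U$, and take $i$ as in Step~1. The set $d_iV^{-1}$ is an open neighborhood of $d_i$, so it contains some $a_{i,l}$; that is, $a_{i,l}^{-1}d_i\in V$. By Step~1 there is $j>\max(i,l)$ with $d_i^{-1}d_j\in V$. Then
\[
a_{i,l}^{-1}d_j=(a_{i,l}^{-1}d_i)(d_i^{-1}d_j)\in V^2\subseteq U,
\]
and this point belongs to $Y$.

\emph{Step 3. $Y$ is sequentially closed.} Let $y_n\in Y$ converge to $y\in G$, and write $y_n=b_n^{-1}d_{j_n}$ with $b_n=a_{i_n,l_n}$ and $i_n,l_n<j_n$. If $(j_n)$ is bounded, then $(y_n)$ has finite range, so its limit is one of its values and $y\in Y$. If $(j_n)$ is unbounded, pass to a subsequence along which $j_n$ is strictly increasing, and then to a further subsequence along which $b_n\in A$ converges to some $b\in G$. Along it $d_{j_n}=b_ny_n\to by$, so $(d_j)$ has a convergent subsequence, contrary to assumption.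

Since $G$ is sequential, $Y$ is closed by Step~3. This contradicts $e\in\overline Y\setminus Y$.
\end{proof}

The hypothesis on $A$ can be weakened in form.

\begin{corollary}\label{cor:equiv}
For a subset $A$ of a sequential topological group $G$ the following are equivalent:
\begin{itemize}
\item[(a)] every infinite subset of $A$ has an accumulation point in $G$;
\item[(b)] every sequence in $A$ has a subsequence converging in $G$;
\item[(c)] $\overline A$ is sequentially compact;
\item[(d)] $\overline A$ is countably compact.
\end{itemize}
\end{corollary}

\begin{proof}
The implication (b)$\Rightarrow$(c) is Theorem~\ref{thm:closure}, and (c)$\Rightarrow$(d)$\Rightarrow$(a) were recalled in Section~\ref{sec:prelim}. Assume (a). A sequence with finite range has a constant subsequence and a sequence with infinite range has an injective subsequence, so it suffices to treat an injective sequence $(a_n)$ in $A$. Let $x$ be an accumulation point of $B=\{a_n:n\in\omega\}$. The set $B\setminus\{x\}$ is not closed, so some sequence $(y_m)$ in it converges to a point outside it. No value is taken infinitely often by $(y_m)$, for such a value would be the limit. Hence $y_m=a_{n_m}$ with $n_m\to\infty$, and a subsequence of $(y_m)$ along which $n_m$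 increases is a convergent subsequence of $(a_n)$.
\end{proof}

Sequentiality was used in Lemma~\ref{lem:tight} and in the last line of the proof of Theorem~\ref{thm:closure}, and it cannot be omitted.

\begin{example}\label{ex:notseq}
Let $I$ be the set of all subsets of $\omega$, $G=\mathbb T^I$ and $A=\Sigma(I)$. A sequence in $A$ lies in a copy of the compact metrizable group $\mathbb T^J$ with $J$ countable, so it has a convergent subsequence. But $\overline A=G$ is not sequentially compact. Let the $S$-th coordinate of $x_n$ be $\frac12$ if $n\in S$ and $0$ otherwise. Given $n_0<n_1<\cdots$, the sequence $(x_{n_k})$ does not converge in the coordinate $S=\{n_0,n_2,n_4,\dots\}$.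
\end{example}

The group structure cannot be omitted either. The space that shows this is the starting point of our construction.

\section{A criterion for non-embeddability}\label{sec:criterion}

\subsection*{A space built from an almost disjoint family}
A family of infinite subsets of a countable set is \emph{almost disjoint} if any two distinct members have finite intersection. Let $C_k=\{k\}\times\omega$ be the $k$-th column of $\omega\times\omega$. By Zorn's lemma the family $\{C_k:k\in\omega\}$ extends to a maximal almost disjoint family $\mathcal M$ of infinite subsets of $\omega\times\omega$, which we fix for the rest of the paper. Maximality means that every infinite subset of $\omega\times\omega$ meets some $M\in\mathcal M$ in an infinite set. Let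
\[
N=\{n(s):s\in\omega\times\omega\},\qquad Q=\{q_M:M\in\mathcal M\}
\]
be disjoint sets indexed without repetitions, write $n(S)=\{n(s):s\in S\}$, and put $p_k=q_{C_k}$. The point $q_M$ is meant to be the limit of $n(M)$.

\begin{lemma}\label{lem:mad}
Let $X$ be a space containing $N\cup Q$ in which every neighborhood of $q_M$ contains all but finitely many points of $n(M)$, for each $M\in\mathcal M$. Then every sequence in $N$ has a subsequence converging in $X$, and $p_k\in\overline N$ for all $k$.
\end{lemma}

\begin{proof}
A sequence in $N$ with finite range has a constant subsequence. If the range is infinite, it meets some $n(M)$ in an infinite set by maximality, so the sequence has an injective subsequence in $n(M)$, and this subsequence converges to $q_M$. Every neighborhood of $p_k$ meets the infinite set $n(C_k)$.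
\end{proof}

\begin{example}\label{ex:psi}
Let $\Psi=N\cup Q$, where the points of $N$ are isolated and the basic neighborhoods of $q_M$ are the sets $\{q_M\}\cup n(M\setminus E)$ with $E$ finite. These sets are clopen, because $M\cap M'$ is finite for $M'\ne M$. So $\Psi$ is a first-countable zero-dimensional $T_1$ space, and Lemma~\ref{lem:mad} applies to it. Each point of $\Psi$ has a neighborhood containing at most one $p_k$, so no subsequence of $(p_k)$ converges. Thus the conclusion of Theorem~\ref{thm:closure} fails for $A=N$ in the sequential space $\Psi$, and therefore $\Psi$ is not homeomorphic to a \emph{closed} subspace of a sequential group.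
\end{example}

For embeddings that are not closed, this argument shows only that the group must supply a limit for a subsequence of $(p_k)$. Nothing in $\Psi$ forbids such a limit. Each basic neighborhood is compact, and each compact subset of $\Psi$ contains only finitely many points of the closed discrete set $Q$, so $p_k\to\infty$ in the one-point compactification of $\Psi$. We must enlarge $\Psi$ so that a new limit point becomes impossible. About an unknown sequential group $G\supseteq X$ we know two things: sequentially compact subsets of $X$ are closed in $G$, and $G$ is regular. The next lemma plays these against each other.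

\begin{lemma}\label{lem:crit}
Let $X$ be a Tychonoff space with subsets $A$, $F$ and points $p_k$ $(k\in\omega)$ such that
\begin{itemize}
\item[(i)] every sequence in $A$ has a subsequence converging in $X$, and $p_k\in\overline A$ for all $k$;
\item[(ii)] every sequence in $F$ has a subsequence converging to a point of $F$;
\item[(iii)] every point of $F$ has a neighborhood in $X$ containing $p_k$ for only finitely many $k$;
\item[(iv)] if $K\subseteq\omega$ is infinite and $O\subseteq X$ is open with $p_k\in O$ for all $k\in K$, then $\overline O\cap F\neq\emptyset$.
\end{itemize}
Then $X$ embeds into no sequential topological group.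
\end{lemma}

\begin{proof}
Suppose that $X$ is a subspace of a sequential topological group $G$. By (i) and Theorem~\ref{thm:closure}, the sequence $(p_k)$ converges along some infinite $K$ to a point $c\in G$. If a sequence in $F$ converges to $x\in G$, then by (ii) a subsequence converges to a point of $F$, which equals $x$ because $G$ is Hausdorff. So $F$ is sequentially closed in $G$, hence closed in $G$.

If $c\in F$, then $p_k\to c$ along $K$ in the subspace $X$, which contradicts (iii). If $c\notin F$, regularity of $G$ gives an open set $U\ni c$ in $G$ whose closure in $G$ misses $F$. Then $O=U\cap X$ is open in $X$ and contains $p_k$ for all $k$ in a cofinite subset of $K$. The closure of $O$ in $X$ is contained in the closure of $U$ in $G$, so it misses $F$, which contradicts (iv).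
\end{proof}

\begin{remark}\label{rem:noncompact}
The set $F$ in Lemma~\ref{lem:crit} cannot be compact. Otherwise, by (iii) and regularity, $F$ is covered by finitely many open sets whose closures contain only finitely many $p_k$. If $U$ is their union, then $O=X\setminus\overline U$ contains almost all $p_k$ and $\overline O\cap F=\emptyset$, contrary to (iv). So $F$ must be sequentially compact but not compact, like the ordinal space $\omega_1$.
\end{remark}

Condition (i) will come from Lemma~\ref{lem:mad}. The simplest picture of (ii)--(iv) is the following.

\begin{example}\label{ex:plank}
Let $P=\big((\omega_1+1)\times(\omega+1)\big)\setminus\{(\omega_1,\omega)\}$ with the product of the order topologies, $F=\omega_1\times\{\omega\}$ and $p_k=(\omega_1,k)$. A sequence in $\omega_1$ has a constant subsequence or a strictly increasing one, which converges to its supremum, a countable ordinal; this gives (ii). The neighborhood $[0,\gamma]\times(\omega+1)$ of $(\gamma,\omega)$ contains no $p_k$, which gives (iii). If $O$ is open and contains $p_k$ for $k\in K$, then $O\supseteq(\gamma_k,\omega_1]\times\{k\}$ for countable ordinals $\gamma_k$. For a countable $\gamma>\sup_{k\in K}\gamma_k$ the points $(\gamma,k)\in O$ converge to $(\gamma,\omega)\in F$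 along $K$, which gives (iv). But $P$ is not sequential: the set $\omega_1\times\{0\}$ is sequentially closed and has $p_0$ in its closure.
\end{example}

The defect of $P$ lies in the way $p_k$ is approached by the set $\omega_1\times\{k\}$. In Section~\ref{sec:example} we replace this set by a sequence converging to $p_k$, and in Section~\ref{sec:lc} by an uncountable discrete set with $p_k$ as its point at infinity.

\section{The first-countable example}\label{sec:example}

Take a second copy $D=\{d(s):s\in\omega\times\omega\}$ of $\omega\times\omega$ and let the column $d(C_k)$ converge to $p_k$. An open set containing $p_k$ for $k\in K$ then contains the part of $D$ above the graph of some function $g\colon K\to\omega$. A point of $F$ must be separated from each $p_k$, so it has a neighborhood that meets each column in a finite set, that is, one whose trace on $D$ lies below the graph of a function $h$. Condition (iv) asks that for every $K$ and $g$ one of the functions $h$ exceed $g$ infinitely often on $K$. For $F$ to look like an ordinal space, the functions $h$ should form a well-ordered chain of uncountable cofinality. Such a chain exists in ZFC.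

\subsection*{A chain of functions}
For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(k)\le g(k)$ for all but finitely many $k$, and define $f<^*g$ in the same way. A family is \emph{bounded} if it has a $\le^*$-upper bound in $\omega^\omega$. The family $\omega^\omega$ is unbounded, since $g+1\not\le^*g$; let $\mathfrak b$ be the least cardinality of an unbounded family. A countable family $\{f_n:n\in\omega\}$ is bounded by $k\mapsto\max_{n\le k}f_n(k)$, so $\mathfrak b>\omega$.

\begin{lemma}\label{lem:chain}
There are functions $h_\xi\in\omega^\omega$ $(\xi<\mathfrak b)$ such that
\begin{itemize}
\item[(a)] each $h_\xi$ is nondecreasing, and $h_\eta<^*h_\xi$ for $\eta<\xi$;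
\item[(b)] if $K\subseteq\omega$ is infinite and $g\colon K\to\omega$, there is $\xi<\mathfrak b$ with $h_\xi(k)>g(k)$ for infinitely many $k\in K$.
\end{itemize}
Moreover, every countable subset of $\mathfrak b$ has its supremum below $\mathfrak b$.
\end{lemma}

\begin{proof}
Let $\{g_\xi:\xi<\mathfrak b\}$ be unbounded. Suppose that $h_\eta$ is defined for $\eta<\xi$. The family $\{h_\eta+1:\eta<\xi\}$ has fewer than $\mathfrak b$ members, so it has a bound $u_\xi$. Put
\[
h_\xi(k)=\sum_{i\le k}\big(u_\xi(i)+g_\xi(i)+1\big).
\]
Then $h_\xi$ is nondecreasing and $h_\xi\ge u_\xi$, which gives (a). Also $h_\xi\ge g_\xi$, so the chain $\{h_\xi:\xi<\mathfrak b\}$ is unbounded.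

Monotonicity transfers unboundedness to every infinite $K$. If (b) fails for $K$ and $g$, then for every $\xi$ we have $h_\xi(k)\le g(k)$ for all but finitely many $k\in K$. Let $\nu(i)$ be the least element of $K$ that is at least $i$. Then $h_\xi(i)\le h_\xi(\nu(i))\le g(\nu(i))$ for all large $i$, so $g\circ\nu$ bounds the chain, a contradiction.

If a countable set $\{\xi_n:n\in\omega\}$ were cofinal in $\mathfrak b$, then by (a) a bound of $\{h_{\xi_n}:n\in\omega\}$ would bound the whole chain.
\end{proof}

Let $T_\xi=\{(k,l)\in\omega\times\omega:l\le h_\xi(k)\}$ be the region below the graph of $h_\xi$, and let $T_{-1}=\emptyset$. Each $T_\xi$ meets each column $C_k$ in a finite set. For $-1\le\eta<\xi<\mathfrak b$,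
\begin{equation}\label{eq:T}
T_\eta\setminus T_\xi\ \text{is finite}\qquad\text{and}\qquad T_\xi\setminus T_\eta\ \text{is infinite}.
\end{equation}
Indeed, by (a) the first set meets only finitely many columns, and the second contains $(k,h_\xi(k))$ for all large $k$.

\subsection*{The space}
Ordinals of uncountable cofinality have no countable local base in the order topology, and they are not needed as limits of sequences, so we omit them. Let $L$ be the set of $\alpha<\mathfrak b$ that are $0$, a successor, or a limit ordinal of cofinality $\omega$. Let
\[
X=D\cup N\cup F\cup Q,\qquad F=\{f_\alpha:\alpha\in L\},
\]
be a disjoint union, indexed without repetitions, with $N$, $Q$ and $p_k=q_{C_k}$ as in Section~\ref{sec:criterion}. Write $d(S)=\{d(s):s\in S\}$. For $\alpha\in L$ and $-1\le\beta<\alpha$ (where $\beta$ need not belong to $L$) put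
\[
V(\beta,\alpha)=\{f_\gamma:\gamma\in L,\ \beta<\gamma\le\alpha\}\cup d(T_\alpha\setminus T_\beta).
\]
The basic neighborhoods are the following; see Figure~\ref{fig:X}.
\begin{itemize}
\item For $x\in D\cup N$: the set $\{x\}$.
\item For $q_M$ with $M$ not a column: $\{q_M\}\cup n(M\setminus E)$ with $E$ finite.
\item For $p_k$: $\{p_k\}\cup d(C_k\setminus E)\cup n(C_k\setminus E)$ with $E$ finite.
\item For $f_\alpha$: $V(\beta,\alpha)\setminus E$ with $-1\le\beta<\alpha$ and $E\subseteq D$ finite.
\end{itemize}
The copies $D$ and $N$ are joined only at the points $p_k$. A single copy would not do: the infinite set $T_{\xi+1}\setminus T_\xi$ meets some $M\in\mathcal M$ in an infinite set, and this set would converge both to $f_{\xi+1}$ and to $q_M$.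

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!30] (2.5,2.125) -- (7.5,3.375) -- (7.5,5.375) -- cycle;
\foreach \x in {0,...,7} {\draw[dotted] (\x,0) -- (\x,6); \fill (\x,6.3) circle (1.6pt) node[above] {$p_{\x}$};}
\draw (-0.3,0) -- (7.7,0);
\draw[thick] (0,1.5) -- (7.5,3.375) node[right] {$h_\beta$};
\draw[thick] (0,0.5) -- (7.5,5.375) node[right] {$h_\alpha$};
\draw[ultra thick] (6,3.7) -- (6,6);
\end{tikzpicture}
\caption{The set $D$, a copy of $\omega\times\omega$, drawn schematically. The $k$-th column converges to $p_k$, and the thick segment is the trace on $D$ of a neighborhood of $p_6$. For $\beta<\alpha$ the function $h_\alpha$ eventually exceeds $h_\beta$, and the shaded region $T_\alpha\setminus T_\beta$ between the graphs is the trace on $D$ of the neighborhood $V(\beta,\alpha)$ of $f_\alpha$. It meets each column in a finite set.}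
\label{fig:X}
\end{figure}

\begin{lemma}\label{lem:Xtop}
The basic neighborhoods define a topology on $X$, and $X$ is a separable, first-countable, zero-dimensional Tychonoff space.
\end{lemma}

\begin{proof}
\emph{Conditions (N1) and (N2).} At a point $q_M$ the intersection of two basic neighborhoods is basic, and all points of a basic neighborhood other than $q_M$ lie in $D\cup N$. At the points $f_\alpha$ we use two inclusions:
\begin{align}
V(\beta',\alpha)\setminus d(T_\beta\setminus T_{\beta'})&\subseteq V(\beta,\alpha)&&\text{for }\beta\le\beta'<\alpha,\label{eq:inc1}\\
V(\beta,\gamma)\setminus d(T_\gamma\setminus T_\alpha)&\subseteq V(\beta,\alpha)&&\text{for }\beta<\gamma\le\alpha,\ \gamma\in L.\label{eq:inc2}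
\end{align}
On $F$ these are inclusions of intervals. On $D$, a pair $s\in T_\alpha\setminus T_{\beta'}$ outside $T_\beta\setminus T_{\beta'}$ is not in $T_\beta$, and a pair $s\in T_\gamma\setminus T_\beta$ outside $T_\gamma\setminus T_\alpha$ is in $T_\alpha$. The removed sets are finite by \eqref{eq:T}. So \eqref{eq:inc1} gives (N1) and \eqref{eq:inc2} gives (N2).

\emph{$X$ is $T_1$.} We check that the basic neighborhoods of a point $x$ intersect in $\{x\}$. Isolated points are removed from basic neighborhoods of $q_M$ and $f_\alpha$ by the choice of $E$, and $f_\gamma$ with $\gamma<\alpha$ does not belong to $V(\gamma,\alpha)$.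

\emph{Basic neighborhoods are closed.} Singletons are closed because $X$ is $T_1$. Let $U$ be a basic neighborhood of a point of $F\cup Q$ and let $x\notin U$ be a non-isolated point. It suffices to find a neighborhood of $x$ that meets $U$ in a finite set, since that set can then be removed.

Let $U=V(\beta,\alpha)\setminus E$. If $x=f_\gamma$, then $\gamma>\alpha$ or $\gamma\le\beta$. In the first case $V(\alpha,\gamma)\cap U=\emptyset$, because the intervals are disjoint and $T_\gamma\setminus T_\alpha$ misses $T_\alpha$. In the second case $V(-1,\gamma)\cap U\subseteq d(T_\gamma\setminus T_\beta)$, which is finite. If $x=p_k$, a basic neighborhood of $x$ meets $U$ inside the finite set $d(T_\alpha\cap C_k)$. If $x=q_M$ with $M$ not a column, basic neighborhoods of $x$ miss $U$.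

Let $U$ be a basic neighborhood of $q_M$. If $x=f_\alpha$, then $V(-1,\alpha)\cap U$ is contained in the finite set $d(T_\alpha\cap M)$ when $M$ is a column, and it is empty otherwise. If $x=q_{M'}$ with $M'\neq M$, a basic neighborhood of $x$ meets $U$ inside the finite set $n(M\cap M')$; distinct columns are disjoint, so $D$ contributes nothing.

Thus $X$ is zero-dimensional and $T_1$, hence Tychonoff.

\emph{First countability.} There are countably many choices for $E$, so only the parameter $\beta$ matters. By \eqref{eq:inc1}, the sets $V(\beta',\alpha)\setminus E$ form a local base at $f_\alpha$ as soon as every $\beta<\alpha$ lies below or at one of the admitted values $\beta'$. For $\alpha=0$ admit $\beta'=-1$, for $\alpha=\xi+1$ admit $\beta'=\xi$, and for a limit $\alpha\in L$ admit the terms of a sequence cofinal in $\alpha$.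

\emph{Separability.} The countable set $D\cup N$ is dense, because each $M\in\mathcal M$ is infinite and each $T_\alpha\setminus T_\beta$ with $\beta<\alpha$ is infinite by \eqref{eq:T}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:Xtop} it remains to verify the hypotheses of Lemma~\ref{lem:crit} for $X$, with $A=N$. Condition (i) is Lemma~\ref{lem:mad}, and (iii) holds because $V(-1,\alpha)$ contains no point of $Q$.

For (ii), consider a sequence $(f_{\alpha_i})$ in $F$. Passing to a subsequence, we may assume that $(\alpha_i)$ is constant or strictly increasing. In the second case $\alpha=\sup_i\alpha_i$ is below $\mathfrak b$ by Lemma~\ref{lem:chain} and has cofinality $\omega$, so $\alpha\in L$. A basic neighborhood $V(\beta,\alpha)\setminus E$ contains $f_{\alpha_i}$ whenever $\alpha_i>\beta$, so $f_{\alpha_i}\to f_\alpha$.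

For (iv), let $K$ be infinite and let $O$ be open with $p_k\in O$ for $k\in K$. For each $k\in K$ choose $g(k)$ such that $d(k,l)\in O$ for all $l\ge g(k)$. By Lemma~\ref{lem:chain}(b) there is $\xi<\mathfrak b$ with $h_\xi(k)>g(k)$ for infinitely many $k\in K$. This says that $O$ meets $d(T_\xi)$ in an infinite set, but $\xi$ need not lie in $L$, and the neighborhoods of $f_\xi$ omit much of $d(T_\xi)$. We therefore pass to $\alpha=\xi+1\in L$, where the local base is simple: it consists of the sets
\[
V(\xi,\alpha)\setminus E=\{f_\alpha\}\cup\big(d(T_\alpha\setminus T_\xi)\setminus E\big).
\]
Since $h_\xi<^*h_\alpha$, we have $h_\alpha(k)>h_\xi(k)>g(k)$ for infinitely many $k\in K$, and for these $k$ the point $d(k,h_\alpha(k))$ lies in $O\cap d(T_\alpha\setminus T_\xi)$. So $O$ meets $d(T_\alpha\setminus T_\xi)$ in an infinite set, hence meets every basic neighborhood of $f_\alpha$, and $f_\alpha\in\overline O\cap F$.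
\end{proof}

\section{A locally compact example}\label{sec:lc}

We return to Example~\ref{ex:plank} and keep $F=\omega_1$, at the price of first countability.

\begin{proposition}\label{prop:lc}
There is a locally compact Hausdorff Fr\'echet--Urysohn space that embeds into no sequential topological group.
\end{proposition}

Make the points $(\gamma,k)$ of $\omega_1\times\omega$ isolated, let $p_k$ be the point at infinity of the $k$-th row $\omega_1\times\{k\}$, and let $(\gamma,k)$ converge to a point $f_\gamma$ as $k\to\infty$. A neighborhood of $f_\alpha$ contains the points $f_\gamma$ for $\gamma$ in an interval $(\beta,\alpha]$, so it must contain the pairs $(\gamma,k)$ with $k\ge g_\alpha(\gamma)$ for some function $g_\alpha$. Separating $f_\alpha$ from $p_k$ requires that this region meet each row in a finite set, which holds when $g_\alpha$ is finite-to-one. For the regions to fit together into compact open sets, the functions $g_\alpha$ should agree up to finitely many values.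

\begin{lemma}\label{lem:coherent}
There are finite-to-one functions $e_\alpha\colon\alpha\to\omega$ $(\alpha<\omega_1)$ such that $\{\gamma<\beta:e_\alpha(\gamma)\ne e_\beta(\gamma)\}$ is finite whenever $\beta<\alpha$.
\end{lemma}

\begin{proof}
We use recursion on $\alpha$. Let $e_0=\emptyset$, and let $e_{\beta+1}$ extend $e_\beta$ by $e_{\beta+1}(\beta)=0$; both properties persist. For a limit $\alpha$ choose $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$ and put
\[
e_\alpha(\gamma)=\max\big(e_{\alpha_{n+1}}(\gamma),n\big)\qquad\text{for }\alpha_n\le\gamma<\alpha_{n+1}.
\]
If $e_\alpha(\gamma)=k$ and $\gamma$ lies in the $n$-th block, then $n\le k$ and $e_{\alpha_{n+1}}(\gamma)\le k$, which leaves finitely many $\gamma$; so $e_\alpha$ is finite-to-one. On the $n$-th block $e_\alpha$ differs from $e_{\alpha_{n+1}}$ only where $e_{\alpha_{n+1}}(\gamma)<n$, that is, at finitely many points. For $n<m$ it therefore differs from $e_{\alpha_m}$ at finitely many points of the $n$-th block, and so at finitely many points below $\alpha_m$. Given $\beta<\alpha$, take $m$ with $\beta<\alpha_m$ and compare both $e_\alpha$ and $e_\beta$ with $e_{\alpha_m}$ on $\beta$.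
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lc}]
Let $g_\alpha=e_{\alpha+1}$, a finite-to-one function on $\{\gamma:\gamma\le\alpha\}$. Let $X'=D'\cup N\cup F'\cup Q$ be a disjoint union with
\[
D'=\{d(\gamma,k):\gamma<\omega_1,\ k<\omega\},\qquad F'=\{f_\alpha:\alpha<\omega_1\},
\]
and let $R_k=\{d(\gamma,k):\gamma<\omega_1\}$. Points of $D'\cup N$ are isolated, and $q_M$ with $M$ not a column has the same basic neighborhoods as in Section~\ref{sec:example}. The basic neighborhoods of $p_k$ are the sets $(\{p_k\}\cup R_k\cup n(C_k))\setminus E$ with $E\subseteq D'\cup N$ finite. Those of $f_\alpha$ are the sets $W(\beta,\alpha)\setminus E$ with $-1\le\beta<\alpha$ and $E\subseteq D'$ finite, where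
\[
W(\beta,\alpha)=\{f_\gamma:\beta<\gamma\le\alpha\}\cup\{d(\gamma,k):\beta<\gamma\le\alpha,\ k\ge g_\alpha(\gamma)\}.
\]
The role of Lemma~\ref{lem:coherent} is the following fact. For $\beta<\gamma<\alpha$, the sets
\begin{equation}\label{eq:coh}
W(\beta,\gamma)\qquad\text{and}\qquad W(\beta,\alpha)\setminus W(\gamma,\alpha)
\end{equation}
differ by a finite subset of $D'$. Indeed, they contain the same points of $F'$, and $d(\delta,k)$ belongs to exactly one of them only if $\beta<\delta\le\gamma$, $g_\gamma(\delta)\neq g_\alpha(\delta)$ and $k<\max(g_\gamma(\delta),g_\alpha(\delta))$; there are finitely many such $\delta$, and finitely many $k$ for each.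

\emph{Topology.} At the points of $Q$, conditions (N1) and (N2) hold as in Lemma~\ref{lem:Xtop}. At $f_\alpha$, (N1) follows from $W(\beta,\alpha)\cap W(\beta',\alpha)=W(\max(\beta,\beta'),\alpha)$. If $f_\gamma\in W(\beta,\alpha)\setminus E$ with $\gamma<\alpha$, then by \eqref{eq:coh} the set $W(\beta,\gamma)$ minus a finite subset of $D'$ lies in $W(\beta,\alpha)\setminus E$, which gives (N2).

\emph{Hausdorff property.} An isolated point is separated from any other point by removing it from a basic neighborhood. For $\beta<\alpha$ the sets $W(-1,\beta)$ and $W(\beta,\alpha)$ are disjoint neighborhoods of $f_\beta$ and $f_\alpha$. The set $W(-1,\alpha)\cap R_k=\{d(\gamma,k):\gamma\le\alpha,\ g_\alpha(\gamma)\le k\}$ is finite because $g_\alpha$ is finite-to-one, and removing it separates $f_\alpha$ from $p_k$. If $M$ is not a column, basic neighborhoods of $q_M$ and $f_\alpha$ are disjoint. Basic neighborhoods of $q_M$ and $q_{M'}$ with $M\neq M'$ meet inside the finite set $n(M\cap M')$.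

\emph{Local compactness.} A basic neighborhood $U$ of $q_M$ is compact, because every neighborhood of $q_M$ contains all but finitely many points of $U$. We show by induction on $\alpha$ that $W(\beta,\alpha)$ is compact for every $\beta<\alpha$. Given an open cover, a member containing $f_\alpha$ contains some $W(\gamma,\alpha)\setminus E$, and we may take $\beta\le\gamma<\alpha$. The part of $W(\beta,\alpha)$ outside this set is contained in $E$ if $\gamma=\beta$. If $\gamma>\beta$, it is contained by \eqref{eq:coh} in the union of a finite set and of $W(\beta,\gamma)\cap W(\beta,\alpha)$. The latter set is $W(\beta,\gamma)$ minus finitely many isolated points, so it is closed in $W(\beta,\gamma)$ and compact by the induction hypothesis. In both cases finitely many further members of the cover suffice. Hence $X'$ is locally compact and Hausdorff, and so Tychonoff.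

\emph{Fr\'echet--Urysohn property.} Every point other than the $p_k$ has a countable local base; for $f_\alpha$ this holds because $W(-1,\alpha)$ is countable and there are countably many $\beta<\alpha$. If $p_k\in\overline S\setminus S$, then $S$ meets $R_k\cup n(C_k)$ in an infinite set, and every injective sequence in this set converges to $p_k$.

\emph{The hypotheses of Lemma~\ref{lem:crit}, with $A=N$ and $F=F'$.} Condition (i) is Lemma~\ref{lem:mad}. The basic neighborhoods of $f_\alpha$ trace the intervals $(\beta,\alpha]$ on $F'$, so $F'$ is a copy of the ordinal space $\omega_1$, and (ii) holds as in Example~\ref{ex:plank}. Condition (iii) holds because $W(-1,\alpha)$ contains no point of $Q$. For (iv), let $O$ be open with $p_k\in O$ for all $k$ in an infinite set $K$. For each $k\in K$ there is a finite set $E_k\subseteq\omega_1$ with $d(\gamma,k)\in O$ for all $\gamma\notin E_k$. Choose $\gamma<\omega_1$ outside the countable set $\bigcup_{k\in K}E_k$. A basic neighborhood $W(\beta,\gamma)\setminus E$ of $f_\gamma$ contains $d(\gamma,k)$ for all large $k$, so it meets $O$. Hence $f_\gamma\in\overline O\cap F'$, and Lemma~\ref{lem:crit} applies.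
\end{proof}

\begin{thebibliography}{9}

\bibitem{Noble}
N. Noble, \emph{The continuity of functions on Cartesian products}, Trans. AMS 149 (1970).

\bibitem{TGRS}
\emph{Topological Groups and Related Structures},
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak TopologicalGroups\allowbreak RelatedStructures\allowbreak Arhangel.pdf}

\end{thebibliography}
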